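\title{The oriented chromatic number of graphs of large Euler genus}

\begin{abstract}
An oriented coloring of an oriented graph is a homomorphism to a tournament. We prove the conjecture that the oriented chromatic number of graphs of Euler genus $g\ge 1$ is at most linear in $g$, and we determine its true order: the maximum over graphs of Euler genus at most $g$ is $(2+o(1))\,g/\log_2 g$, and the same asymptotic value holds on every single surface of Euler genus $g$, orientable or not. The proof reduces every graph to one with at most $5g$ vertices at the cost of $O(\log g)$ extra colors, and colors the reduced graph by a random construction. The lower bound comes from complete bipartite graphs.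
\end{abstract}

\section{Introduction}

All graphs are finite and simple. An \emph{oriented graph} $D$ is obtained from a graph by giving each edge one direction; we write $u\to v$ when $uv$ is an arc. An \emph{oriented coloring} of $D$ is a proper vertex coloring $\varphi$ of the underlying graph such that, for any two arcs $u\to v$ and $x\to y$, if $\varphi(u)=\varphi(y)$ then $\varphi(v)\ne\varphi(x)$. In words: all arcs between two given color classes point in the same direction. The \emph{oriented chromatic number} $\chi_o(D)$ is the least number of colors in an oriented coloring of $D$, and for an undirected graph $G$ we let $\chi_o(G)$ be the maximum of $\chi_o(D)$ over all orientations $D$ of $G$.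

The ordinary chromatic number $\chi(G)$ is the order of the smallest complete graph onto which $G$ can be folded edge to edge; $\chi_o(D)$ is the order of the smallest tournament onto which $D$ can be folded arc to arc. The directions force more than properness. If $u\to v\to y$, then $u$ and $y$ receive different colors, since otherwise the arcs between the class of $u$ and the class of $v$ would point both ways. In the directed $5$-cycle any two vertices are adjacent or are the ends of such a path, so it needs five colors, while $\chi(C_5)=3$.

A \emph{surface} is a compact connected $2$-manifold without boundary. Its \emph{Euler genus} is $2h$ for the orientable surface of genus $h$ and $k$ for the nonorientable surface with $k$ crosscaps. The Euler genus of a graph is the least Euler genus of a surface in which it embeds. The following conjecture is posed in \cite{thesis}.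

\begin{quote}
\textbf{Conjecture.} There is a constant $c$ such that every graph $G$ of Euler genus $g\ge1$ satisfies $\chi_o(G)\le cg$.
\end{quote}

To see what to expect, start with ordinary colorings. A graph of Euler genus at most $g$ with $n\ge1$ vertices has at most $3n+3g$ edges, so its minimum degree $\delta$ satisfies $\delta\le 6+6g/n\le 6+6g/(\delta+1)$, and hence $\delta\le 6+\sqrt{6g}$. This holds for every subgraph, and greedy coloring gives $\chi(G)\le 7+\sqrt{6g}$. For oriented colorings nothing of order $\sqrt g$ can hold. Take the complete bipartite graph $K_{k,n}$ with $n\le 2^k$, and orient it so that the $n$ vertices on one side see the $k$ vertices on the other side in pairwise different ways. Any two of the $n$ vertices are then the ends of a directed path of length two, so $n$ colors are needed, while the graph has only about $n\log_2 n$ edges when $k$ is about $\log_2 n$. Section~\ref{sec:lower} shows that $n$ can be taken as large as $2g/\log_2 g$. So $\chi_o$ can be linear in $g$ up to a logarithm, and a linear upper bound is a natural guess. It is correct.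

\begin{theorem}\label{thm:linear}
There is an absolute constant $C_0$ such that, for every $g\ge1$, every graph $G$ of Euler genus at most $g$ satisfies
\[
\chi_o(G)\le 5g+C_0\ln(5g+2)+1 .
\]
Hence $\chi_o(G)\le cg$ for an absolute constant $c$.
\end{theorem}

In view of Theorem~\ref{thm:linear} we may define $F(g)$ as the maximum of $\chi_o(G)$ over all graphs $G$ of Euler genus at most $g$. The logarithm in the bipartite example is not an artifact: the example is asymptotically extremal, constant included.

\begin{theorem}\label{thm:sharp}
As $g\to\infty$,
\[
F(g)=(2+o(1))\,\frac{g}{\log_2 g}.
\]
More precisely, for every surface $\Sigma$ of Euler genus $g$, the maximum of $\chi_o$ over graphs embeddable in $\Sigma$ is at least $\lfloor 2g/\log_2 g\rfloor$ for all large $g$, and at most $(2+o(1))\,g/\log_2 g$.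
\end{theorem}

The upper bounds are proved in two stages. Section~\ref{sec:reduce} removes vertices one at a time until at most $5g$ remain, in such a way that any coloring of the remaining graph can be carried back to the original graph with $O(\log g)$ new colors in total. Giving the remaining vertices distinct colors proves Theorem~\ref{thm:linear}. Section~\ref{sec:core} colors graphs with at most $5g$ vertices economically. In both stages the surface enters only through two edge bounds and closure under minors.

\section{Tools}\label{sec:tools}

\subsection*{Oriented colorings}

A \emph{homomorphism} $\psi$ from an oriented graph $D$ to an oriented graph $T$ is a map $V(D)\to V(T)$ with $\psi(u)\to\psi(v)$ whenever $u\to v$; we write $D\to T$ if one exists. A \emph{tournament} is an orientation of a complete graph. A homomorphism to a tournament is an oriented coloring, because a tournament has no loop and no pair of opposite arcs. Conversely, given an oriented coloring $\varphi$ with at most $N$ colors, put an arc from $\varphi(u)$ to $\varphi(v)$ for each arc $u\to v$ of $D$. Properness excludes loops and the second condition excludes opposite arcs, so this is an oriented graph on the colors; adding vertices and arcs completes it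 to a tournament on $N$ vertices. Thus $\chi_o(D)\le N$ if and only if $D\to T$ for some tournament $T$ on $N$ vertices.

The next lemma sorts the ways in which a map can fail to be an oriented coloring.

\begin{lemma}\label{lem:viol}
A map $\varphi$ on $V(D)$ is an oriented coloring of $D$ if and only if none of the following \emph{violations} occurs:
\begin{itemize}
\item[(V0)] an edge $uv$ with $\varphi(u)=\varphi(v)$;
\item[(V1)] a directed path $u\to v\to y$ with $\varphi(u)=\varphi(y)$;
\item[(V2)] arcs $u\to v$ and $x\to y$ on four distinct vertices with $\varphi(u)=\varphi(y)$ and $\varphi(v)=\varphi(x)$.
\end{itemize}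
\end{lemma}

\begin{proof}
Each violation contradicts the definition; for (V1) use the arcs $u\to v$ and $v\to y$. Conversely, suppose that (V0) does not occur and that arcs $u\to v$ and $x\to y$ satisfy $\varphi(u)=\varphi(y)$ and $\varphi(v)=\varphi(x)$. If $v=x$, then $u\to v\to y$ is a violation (V1); if $u=y$, then so is $x\to u\to v$. We cannot have $u=x$, since then $\varphi(x)=\varphi(u)=\varphi(y)$ on the edge $xy$, nor $v=y$, since then $\varphi(u)=\varphi(y)=\varphi(v)$ on the edge $uv$. In the remaining case the four vertices are distinct, which is (V2).
\end{proof}

A \emph{pattern} on a set $Y$ is a pair $(S,\sigma)$ with $S\subseteq Y$ and $\sigma:S\to\{+,-\}$. In an oriented graph, a vertex $z\notin S$ \emph{realizes} $(S,\sigma)$ if $z\to s$ whenever $\sigma(s)=+$ and $s\to z$ whenever $\sigma(s)=-$. Two vertices that realize patterns $(S,\sigma)$ and $(S',\sigma')$ with $\sigma(s)\neq\sigma'(s)$ for some $s\in S\cap S'$ are the ends of a directed path through $s$.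

\subsection*{Graphs on surfaces}

We use the following standard facts; see \cite{MT}. A \emph{minor} of $G$ is a graph obtained from $G$ by deleting vertices, deleting edges and contracting edges. Euler genus does not increase under taking minors. By Euler's formula, a graph with $n$ vertices, $m$ edges and Euler genus at most $g$ satisfies
\begin{align}
m&\le 3n+3g,\label{eq:E1}\\
m&\le 2n+2g\quad\text{if the graph is bipartite.}\label{eq:E2}
\end{align}
These are the bounds $3n-6+3g$ and $2n-4+2g$, valid for $n\ge3$, with the negative constants dropped so that they hold for every $n$. Finally, a graph embedded in a surface also embeds in any surface obtained from it by adding handles or crosscaps inside a face.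

\subsection*{The Local Lemma}

The general Lov\'asz Local Lemma states the following. Let $\mathcal{E}$ be a finite family of events, and for $E\in\mathcal{E}$ let $\Gamma(E)\subseteq\mathcal{E}\setminus\{E\}$ be such that $E$ is mutually independent of the events outside $\Gamma(E)\cup\{E\}$. If there are numbers $x_E\in[0,1)$ with $P(E)\le x_E\prod_{E'\in\Gamma(E)}(1-x_{E'})$ for all $E$, then with positive probability no event of $\mathcal{E}$ occurs. We need it in this form.

\begin{lemma}\label{lem:lll}
Let $\mathcal{E}$ be a finite family of events, each determined by a nonempty set of at most four variables, called its variables, from a family of independent random variables. Suppose that for each variable the probabilities of the events having it as a variable sum to at most $\frac1{16}$. Then with positive probability no event of $\mathcal{E}$ occurs.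
\end{lemma}

\begin{proof}
Let $\Gamma(E)$ be the set of other events sharing a variable with $E$. Then $E$ is mutually independent of the events outside $\Gamma(E)\cup\{E\}$, and $\sum_{E'\in\Gamma(E)}P(E')\le 4\cdot\frac1{16}=\frac14$. With $x_E=2P(E)\le\frac18$ we get
\[
x_E\prod_{E'\in\Gamma(E)}(1-x_{E'})\ge 2P(E)\Bigl(1-2\sum_{E'\in\Gamma(E)}P(E')\Bigr)\ge P(E).\qedhere
\]
\end{proof}

\section{Complete bipartite graphs}\label{sec:lower}

Let $b_1,\dots,b_k$ be the vertices on one side of $K_{k,n}$, and suppose $n\le 2^k$. Orient the edges so that the $n$ vertices on the other side realize $n$ different patterns with $S=\{b_1,\dots,b_k\}$. Two of them differ in sign at some $b_i$, so they are the ends of a directed path through $b_i$ and have different colors by (V1). Hence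
\begin{equation}\label{eq:bip}
\chi_o(K_{k,n})\ge n\qquad\text{for } n\le 2^k .
\end{equation}
For $k=2$ the four patterns $++,+-,-+,--$ force four colors on one side of the planar graph $K_{2,4}$. To go further we need to know which $K_{k,n}$ fit on a given surface. The \emph{orientable genus} of a graph is the least genus of an orientable surface in which it embeds, and the \emph{nonorientable genus} is the least number of crosscaps of a nonorientable surface in which it embeds. By Ringel's theorems \cite{ringel}, for $k,n\ge3$ the graph $K_{k,n}$ has orientable genus $\lceil (k-2)(n-2)/4\rceil$ and nonorientable genus $\lceil (k-2)(n-2)/2\rceil$.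

\begin{proposition}\label{prop:lower}
For all large $g$, every surface of Euler genus $g$ contains an embedded graph $G$ with $\chi_o(G)\ge\lfloor 2g/\log_2 g\rfloor$.
\end{proposition}

\begin{proof}
Let $L=\log_2 g$, $n=\lfloor 2g/L\rfloor$ and $k=\lceil \log_2 n\rceil$, with $g$ so large that $L\ge1$ and $n\ge5$; then $k\ge3$ and $n\le 2^k$. We have
\[
k-2\le\log_2 n-1\le\log_2(2g/L)-1=L-\log_2L\le L,
\]
so $(k-2)(n-2)\le L\cdot 2g/L=2g$. The nonorientable genus of $K_{k,n}$ is therefore at most $g$, and adding crosscaps embeds $K_{k,n}$ in the nonorientable surface of Euler genus $g$. If $g=2h$ is even, then $(k-2)(n-2)/4\le h$, the orientable genus is at most $h$, and adding handles embeds $K_{k,n}$ in the orientable surface of genus $h$. Now apply \eqref{eq:bip}.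
\end{proof}

For $K_{k,n}$ the bipartite edge bound reads $kn\le 2(k+n)-4+2g$, which is $(k-2)(n-2)\le 2g$. So Ringel's theorems say that these graphs embed as soon as the edge count permits. This is why the constant $2$ is sharp: the upper bound in Section~\ref{sec:core} runs the same count in the other direction, showing that a surface has room for only about $2g/\log_2 g$ vertices with nearly $\log_2 g$ neighbors among a small set of vertices of high degree, and that all other vertices can share colors.

\section{Reduction to at most $5g$ vertices}\label{sec:reduce}

We want to color by induction: delete a vertex $v$ of small degree, map the rest to a tournament $T$, and find an image for $v$. The image must realize a prescribed pattern on the colors of the neighbors of $v$, so $T$ should realize all small patterns.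

\begin{definition}
A tournament $T$ is \emph{$t$-rich} if every pattern $(S,\sigma)$ on $V(T)$ with $|S|\le t$ is realized by some vertex of $V(T)\setminus S$. It is \emph{rich} if it is $70$-rich.
\end{definition}

If $\psi:D-v\to T$ is injective on the neighborhood $N(v)$, $\deg v\le t$ and $T$ is $t$-rich, then $\psi$ extends to $v$: copy the directions of the arcs at $v$ to a pattern on $\psi(N(v))$ and take a vertex realizing it. Injectivity is the issue. If $a\to v\to b$ and $\psi(a)=\psi(b)=s$, the image $z$ of $v$ would need $s\to z\to s$.

\begin{example}\label{ex:small}
The directed triangle is $1$-rich, since each vertex has an in-neighbor and an out-neighbor. Deleting vertices of degree at most $1$ and extending back shows that every oriented forest maps to it.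

Let $T_7$ be the tournament on $\mathbb{Z}_7$ with $i\to j$ if $j-i\in\{1,2,4\}$. The maps $x\mapsto \alpha x+\beta$ with $\alpha\in\{1,2,4\}$ are automorphisms, because $\{1,2,4\}$ is closed under multiplication modulo $7$, and they carry $0\to1$ to every arc. The in-neighbors of $0$ are $3,5,6$ and those of $1$ are $0,4,6$, so on $S=\{0,1\}$ the vertices $6,3,4,2$ realize $++,+-,-+,--$. Thus $T_7$ is $2$-rich. Now let $\mathcal{G}$ be a minor-closed class in which every nonempty graph has a vertex of degree at most $2$, for instance the graphs with at most one cycle in each component. Every orientation $D$ of a graph in $\mathcal{G}$ maps to $T_7$. Indeed, take $v$ of degree at most $2$. If it has two nonadjacent neighbors $a,b$, add an arc between them to $D-v$; the underlying graph is obtained by contracting $va$, so it lies in $\mathcal{G}$. By induction the smaller graph maps to $T_7$, any two neighbors of $v$ are adjacent in it and so have distinct colors, and the map extends to $v$.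
\end{example}

On a surface, \eqref{eq:E1} promises only a vertex of degree at most $7$ when $n>5g$, and we cannot separate all its neighbors by new edges: a $5$-cycle with a vertex $v$ joined to all five vertices is planar, but making $N(v)$ complete creates $K_5$, whose $10$ edges exceed $3\cdot5-6$. A second device takes over. A neighbor $w$ of $v$ that itself has small degree can be \emph{recolored}: a rich tournament offers a new color that relates to the colors around $w$ exactly as the old one did and that avoids a short list of forbidden colors. So we need a vertex of small degree all of whose neighbors have small degree, except at most two, which the contraction of Example~\ref{ex:small} handles. Such a vertex exists because \eqref{eq:E2} allows only about two edges per vertex.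

\begin{lemma}\label{lem:vertex}
Let $G$ have Euler genus at most $g$, where $g\ge0$, and $n>5g$ vertices. Then $G$ has a vertex of degree at most $36$ with at most two neighbors of degree greater than $36$.
\end{lemma}

\begin{proof}
Let $B$ be the set of vertices of degree at least $37$, let $A=V(G)\setminus B$, and let $m$ be the number of edges. By \eqref{eq:E1}, $37|B|\le 2m\le 6(n+g)$. Suppose that every vertex of $A$ has at least three neighbors in $B$. The edges between $A$ and $B$ form a bipartite subgraph on $n$ vertices, so \eqref{eq:E2} gives $3(n-|B|)=3|A|\le 2n+2g$. Hence
\[
n\le 3|B|+2g\le\tfrac{18}{37}(n+g)+2g,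
\]
that is, $19n\le 92g$. But $n>5g$ gives $19n>95g\ge 92g$.
\end{proof}

With a threshold $d$ in place of $36$ the same computation ends in $(d-17)n\le(2d+20)g$, so any $d\ge18$ would serve with another constant in place of $5$. Some lower bound on $n$ in terms of $g$ is needed: the complete graph $K_{38}$ has no vertex of degree at most $36$.

\begin{lemma}\label{lem:extend}
Let $D$ be an orientation of a graph $G$, and let $v$ be a vertex of degree at most $36$ such that the set $X$ of its neighbors of degree greater than $36$ has at most two elements. Let $D'$ be $D-v$, together with one arc, in either direction, joining the two vertices of $X$ if $|X|=2$ and they are nonadjacent. Then the underlying graph of $D'$ is a minor of $G$, and for every rich tournament $T$, if $D'\to T$ then $D\to T$.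
\end{lemma}

\begin{proof}
If no arc is added, $D'=D-v$. If $X=\{a,b\}$ and an arc is added, contract the edge $va$ of $G$ onto $a$; the result contains $G-v$ and the edge $ab$, and we delete any other new edges.

Let $\psi:D'\to T$ be a homomorphism and $W=N(v)\setminus X$. A vertex $w\in W$ has degree at most $36$ in $G$, loses the neighbor $v$, and is not incident with the added arc, so it has at most $35$ neighbors in $D'$. We recolor the vertices of $W$ one at a time, keeping $\psi$ a homomorphism from $D'$ to $T$. When $w$ is treated, let $S_1=\psi(N_{D'}(w))$ and $S_2=\psi(N(v)\setminus\{w\})$ for the current $\psi$; each has at most $35$ elements. The color $\psi(w)$ is not in $S_1$, since adjacent vertices have distinct images. For $s\in S_1$ put $\sigma(s)=+$ if $\psi(w)\to s$ and $\sigma(s)=-$ if $s\to\psi(w)$; on $S_2\setminus S_1$ choose $\sigma$ arbitrarily. As $|S_1\cup S_2|\le70$, some $z\notin S_1\cup S_2$ realizes $(S_1\cup S_2,\sigma)$. Redefine $\psi(w)=z$. The new color has the same direction to each element of $S_1$ as the old one, so every arc of $D'$ at $w$ is still mapped to an arc.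

At the end $\psi$ is injective on $N(v)$. Two vertices of $X$ are adjacent in $D'$, so their colors differ. Any other pair in $N(v)$ contains a vertex of $W$; when the member of the pair recolored last was treated, the color of the other member was already final and lay in $S_2$, so it was avoided. Now $\psi(N(v))$ consists of $|N(v)|\le36$ distinct vertices of $T$. For $y\in N(v)$ give $\psi(y)$ the sign $+$ if $v\to y$ and $-$ if $y\to v$, and map $v$ to a vertex realizing this pattern. Since $D-v\subseteq D'$, the result is a homomorphism $D\to T$.
\end{proof}

The reduction stops at a graph with at most $5g$ vertices, whose coloring lives in some tournament $T_0$ about which we know only its order $N$. We must enlarge $T_0$ to a rich tournament, and for Theorem~\ref{thm:sharp} the enlargement has to be of smaller order than $N$. Random new vertices do this: there are only polynomially many patterns of bounded size, and each new vertex realizes a given one with constant probability. The patterns may involve new vertices, since their colors come into use as the coloring is extended; hence the arcs among the new vertices are chosen at random as well.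

\begin{lemma}\label{lem:rich}
There is an absolute constant $C_0$ such that, for every $N\ge0$, every tournament $T_0$ on $N$ vertices is a subtournament of a rich tournament with at most $N+C_0\ln(N+2)+1$ vertices.
\end{lemma}

\begin{proof}
Let $C_0\ge 70/\ln 2$ be a constant to be chosen and $r=\lceil C_0\ln(N+2)\rceil\ge70$. Add a set $R$ of $r$ new vertices and orient every pair meeting $R$ uniformly and independently at random. A vertex that realizes a pattern realizes its restrictions, and there are at least $70$ vertices, so it suffices to realize the patterns $(S,\sigma)$ with $|S|=70$. Fix one. The events ``$z$ realizes $(S,\sigma)$'' for $z\in R\setminus S$ involve disjoint sets of pairs, so they are independent, and each has probability $\rho=2^{-70}$. As $|R\setminus S|\ge r-70$, the probability that none occurs is at most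
\[
(1-\rho)^{r-70}\le e^{70\rho}e^{-\rho r}\le e^{70\rho}(N+2)^{-\rho C_0}.
\]
There are at most $(2(N+r))^{70}$ such patterns, and $N+r\le N+C_0\ln(N+2)+1\le(C_0+2)(N+2)$. The probability that the tournament is not rich is thus at most
\[
\bigl(2(C_0+2)\bigr)^{70}e^{70\rho}\,(N+2)^{70-\rho C_0}.
\]
If $\rho C_0\ge70$, this is largest at $N=0$, where it equals $(4(C_0+2))^{70}e^{70\rho}\,2^{-\rho C_0}$, and that tends to $0$ as $C_0\to\infty$. So a large enough absolute constant $C_0$ makes the probability less than $1$ for all $N$.
\end{proof}

\begin{proposition}\label{prop:reduce}
Let $g\ge1$, and suppose that every oriented graph of Euler genus at most $g$ with at most $5g$ vertices has oriented chromatic number at most $N$. Then every oriented graph of Euler genus at most $g$ has oriented chromatic number at most $N+C_0\ln(N+2)+1$.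
\end{proposition}

\begin{proof}
Let $D_0$ be an oriented graph of Euler genus at most $g$. As long as $D_i$ has more than $5g$ vertices, Lemma~\ref{lem:vertex} provides a vertex $v$ to which Lemma~\ref{lem:extend} applies, and we let $D_{i+1}=D_i'$. It has one vertex fewer, and its Euler genus is at most $g$ because its underlying graph is a minor of that of $D_i$. The process ends at some $D_j$ with at most $5g$ vertices. By hypothesis $D_j\to T_0$ for a tournament $T_0$ on $N$ vertices. Let $T\supseteq T_0$ be the rich tournament of Lemma~\ref{lem:rich}. Then $D_j\to T$, and Lemma~\ref{lem:extend} gives $D_{j-1}\to T,\dots,D_0\to T$ in turn, always with the same $T$.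
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Giving all vertices distinct colors is an oriented coloring, so Proposition~\ref{prop:reduce} applies with $N=5g$. This is the stated bound. For $g\ge1$ we have $5g+2\le 1+6g\le 7^g$, so the bound is at most $(6+C_0\ln7)\,g$.
\end{proof}

\section{Graphs with at most $5g$ vertices}\label{sec:core}

Throughout this section $\varepsilon\in(0,\frac12)$ is fixed, $L=\log_2 g$, and $g\ge128$, so that $L\ge7$. Asymptotic notation refers to $g\to\infty$ with $\varepsilon$ fixed.

\begin{proposition}\label{prop:core}
Every oriented graph $D$ of Euler genus at most $g$ with at most $5g$ vertices satisfies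
\[
\chi_o(D)\le\Bigl(\frac{2}{1-\varepsilon}+o(1)\Bigr)\frac gL,
\]
where the $o(1)$ term depends only on $g$ and $\varepsilon$.
\end{proposition}

\subsection*{Two special cases}

Two separate mechanisms make colors reusable, and each is visible alone.

\emph{Small maximum degree.} Let $D$ have $\ell$ vertices and maximum degree at most $\Delta\ge1$, and color the vertices independently and uniformly from $k$ colors. A vertex $w$ lies on at most $\Delta$ edges and is an end of at most $\Delta^2$ directed paths of length two, and each of these is a violation with probability $1/k$. Violations (V2) are of another nature, since the two arcs may be far apart: $w$ lies on at most $\Delta$ arcs, each of which can be paired with any of at most $\Delta\ell$ arcs. But such a pair is a violation only with probability $1/k^2$. The sum at $w$ is at most $2\Delta^2/k+\Delta^2\ell/k^2$, which is at most $\frac1{32}+\frac1{36}\le\frac1{16}$ for $k=\lceil 64\Delta^2+6\Delta\sqrt\ell\,\rceil$. By Lemmas~\ref{lem:lll} and~\ref{lem:viol}, this many colors suffice. So vertices of small degree need only about $\sqrt\ell$ colors, as far as the arcs among them are concerned.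

\emph{Paths through vertices of high degree.} The count above breaks down for paths $u\to b\to y$ whose middle vertex has large degree, because $u$ is then the end of too many of them. These violations must be excluded outright. Let $B$ be the set of vertices of high degree. Each remaining vertex $v$ realizes a pattern on $N(v)\cap B$, and two vertices may share a color only if their patterns agree on all common neighbors in $B$. Grouping vertices by their exact pattern is hopeless, as all patterns may differ. Instead we choose a few total sign vectors $\tau_p:B\to\{+,-\}$ and put $v$ in a class $p$ for which $\tau_p$ extends the pattern of $v$; patterns in the same class then agree automatically. For $|B|=3$, the twelve patterns on two-element sets are all restrictions of the four vectors $+++$, $+--$, $-+-$, $--+$. In general the $2^t$ patterns on one $t$-element set already require $2^t$ vectors, which is of order $g$ for $t=L$; for $t\le(1-\varepsilon)L$ a logarithmic power times $2^t$ is enough for all sets at once.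

\begin{lemma}\label{lem:base}
Let $B$ be a set with $|B|\le g/2$, and let $q=\lceil g^{1-\varepsilon}L^3\rceil$. There are maps $\tau_1,\dots,\tau_q:B\to\{+,-\}$ such that for every pattern $(S,\sigma)$ on $B$ with $|S|\le(1-\varepsilon)L$ some $\tau_p$ agrees with $\sigma$ on $S$.
\end{lemma}

\begin{proof}
Choose all values $\tau_p(b)$ uniformly and independently. For a given pattern, each $\tau_p$ agrees with $\sigma$ on $S$ with probability $2^{-|S|}\ge 2^{-(1-\varepsilon)L}=g^{-(1-\varepsilon)}$, so none does with probability at most $(1-g^{-(1-\varepsilon)})^q\le e^{-L^3}$. With $t=\lfloor(1-\varepsilon)L\rfloor$, the number of patterns is at most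
\[
\sum_{j=0}^{t}(2|B|)^j\le(2|B|+1)^{t}\le(g+1)^L\le e^{L^2},
\]
since $\ln(g+1)\le L$. As $e^{L^2-L^3}<1$, some choice serves all patterns.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:core}}

\emph{Three kinds of vertices.} Put $\Delta=L^3$ and
\[
B=\{v:\deg v>\Delta\},\qquad A=V(D)\setminus B,
\]
\[
A'=\{v\in A:|N(v)\cap B|\ge(1-\varepsilon)L\},\qquad A''=A\setminus A'.
\]
The vertices of $B$ have too large a degree for the Local Lemma, and those of $A'$ have too many neighbors in $B$ for Lemma~\ref{lem:base}; each of them will get a color of its own, so we count them. Since $D$ has at most $5g$ vertices, \eqref{eq:E1} bounds the number of edges by $18g$, and so $|B|\le 36g/L^3\le g/2$. Applying \eqref{eq:E2} to the bipartite graph of edges between $A'$ and $B$ gives $(1-\varepsilon)L|A'|\le 2|A'|+2|B|+2g$. As $(1-\varepsilon)L>2$,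
\begin{equation}\label{eq:Aprime}
|A'|\le\frac{2g+2|B|}{(1-\varepsilon)L-2}=\Bigl(\frac{2}{1-\varepsilon}+o(1)\Bigr)\frac gL,\qquad |B|=o\Bigl(\frac gL\Bigr).
\end{equation}
The set $A'$ plays the part of the large side of $K_{k,n}$, and it carries the main term.

\emph{Base colors.} Take $\tau_1,\dots,\tau_q$ from Lemma~\ref{lem:base}. Each $v\in A''$ has fewer than $(1-\varepsilon)L$ neighbors in $B$, so we can choose a \emph{base color} $\beta(v)\in\{1,\dots,q\}$ such that, for all $b\in N(v)\cap B$,
\begin{equation}\label{eq:base}
\tau_{\beta(v)}(b)=+\ \text{ if } v\to b,\qquad \tau_{\beta(v)}(b)=-\ \text{ if } b\to v.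
\end{equation}
Let $A_p=\beta^{-1}(p)$ and $\ell_p=|A_p|$, and discard the $p$ with $\ell_p=0$.

\emph{Palettes.} Each class $A_p$ must be split further to handle the arcs inside $A$. A common palette of order $\sqrt{g}$ for all classes would cost about $q\sqrt g\ge g^{3/2-\varepsilon}$ colors, more than $g$. The first special case suggests scaling the palette with the class instead: let $k_p=\lceil L^8\sqrt{\ell_p}\,\rceil$. Since $\sum_p\ell_p\le 5g$, the Cauchy--Schwarz inequality and $q\le 2g^{1-\varepsilon}L^3$ give
\begin{equation}\label{eq:pal}
\sum_pk_p\le q+L^8\sum_p\sqrt{\ell_p}\le q+L^8\sqrt{5gq}=O\bigl(g^{1-\varepsilon/2}L^{10}\bigr)=o\Bigl(\frac gL\Bigr).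
\end{equation}
This is where $\varepsilon>0$ is needed: the power $g^{-\varepsilon/2}$ absorbs all the logarithms.

\emph{The coloring.} Give each $v\in B\cup A'$ a color used nowhere else. For $v\in A''$ let $\varphi(v)=(\beta(v),\gamma(v))$, where the $\gamma(v)$ are independent and $\gamma(v)$ is uniform on $\{1,\dots,k_{\beta(v)}\}$. Two distinct vertices of the same color lie in a common class $A_p$ and have the same value of $\gamma$. Define the following bad events.
\begin{itemize}
\item \emph{Type 0.} For an edge $uv$ with $u,v\in A_p$: $\gamma(u)=\gamma(v)$.
\item \emph{Type 1.} For a path $u\to v\to y$ with $v\in A$ and $u,y\in A_p$: $\gamma(u)=\gamma(y)$.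
\item \emph{Type 2.} For a pair of arcs $u\to v$, $x\to y$ on four distinct vertices with $u,y\in A_p$ and $v,x\in A_{p'}$, where $p=p'$ is allowed: $\gamma(u)=\gamma(y)$ and $\gamma(v)=\gamma(x)$.
\end{itemize}
Events of types 0 and 1 have probability $1/k_p\le L^{-8}$. In type 2 the two equalities involve disjoint pairs of variables, so the probability is $1/(k_pk_{p'})\le L^{-16}(\ell_p\ell_{p'})^{-1/2}$.

\emph{If no bad event occurs, $\varphi$ is an oriented coloring.} We go through Lemma~\ref{lem:viol}. In a violation (V0) the ends $u,v$ share a color, so they lie in one class $A_p$ and a type 0 event occurs. In (V2) the distinct vertices $u,y$ share a color, as do $v,x$, so a type 2 event occurs. In (V1) the ends $u,y$ are distinct, because $D$ has no opposite arcs, so they lie in one class $A_p$. If the middle vertex $v$ is in $A$, a type 1 event occurs. If $v\in B$, then \eqref{eq:base} gives $\tau_p(v)=+$ from $u\to v$ and $\tau_p(v)=-$ from $v\to y$, which is impossible.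

\emph{Avoiding the bad events.} The variables of an event are the values of $\gamma$ in its definition, two or four in number. Fix $w\in A''$ and sum the probabilities of the events having $\gamma(w)$ as a variable. Every vertex of $A$ has degree at most $\Delta=L^3$.
\begin{itemize}
\item Type 0: at most $\Delta$ edges at $w$, contributing at most $\Delta L^{-8}=L^{-5}$.
\item Type 1: $w$ is an end of the path; there are at most $\Delta$ choices for the middle vertex and, because it lies in $A$, at most $\Delta$ for the other end. The contribution is at most $\Delta^2L^{-8}=L^{-2}$.
\item Type 2: exchanging the names of the two arcs, and of $p$ and $p'$, leaves the event unchanged, so we may call the arc containing $w$ the arc $u\to v$. There are at most $\Delta$ choices for it, and it determines $p$ and $p'$. The arc $x\to y$ goes from $A_{p'}$ to $A_p$; choosing first its end in the smaller class and then a neighbor, we find at most $\Delta\min(\ell_p,\ell_{p'})\le\Delta\sqrt{\ell_p\ell_{p'}}$ choices. The factor $\sqrt{\ell_p\ell_{p'}}$ cancels against the probability, whatever the sizes of the two classes, and the contribution is at most $\Delta^2L^{-16}=L^{-10}$.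
\end{itemize}
The total is at most $3L^{-2}\le\frac{3}{49}\le\frac1{16}$. By Lemma~\ref{lem:lll} there is a choice of $\gamma$ with no bad event, and then \eqref{eq:Aprime} and \eqref{eq:pal} give
\[
\chi_o(D)\le|B|+|A'|+\sum_pk_p\le\Bigl(\frac{2}{1-\varepsilon}+o(1)\Bigr)\frac gL .
\]
All estimates depend only on $g$ and $\varepsilon$. This proves Proposition~\ref{prop:core}.\hfill$\square$

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $N=N(g)$ be the maximum of $\chi_o(D)$ over oriented graphs $D$ of Euler genus at most $g$ with at most $5g$ vertices. Since $N\le5g$, Proposition~\ref{prop:reduce} gives $F(g)\le N+O(\log g)$, and Proposition~\ref{prop:core} then gives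
\[
\limsup_{g\to\infty}\frac{F(g)\log_2 g}{g}\le\frac{2}{1-\varepsilon}
\]
for every $\varepsilon\in(0,\frac12)$. The left side does not depend on $\varepsilon$, so it is at most $2$; that is, $F(g)\le(2+o(1))\,g/\log_2g$. Let $\Sigma$ be a surface of Euler genus $g$. A graph embeddable in $\Sigma$ has Euler genus at most $g$, so the maximum of $\chi_o$ over such graphs is at most $F(g)$, and by Proposition~\ref{prop:lower} it is at least $\lfloor 2g/\log_2 g\rfloor$ for all large $g$. In particular $F(g)\ge\lfloor 2g/\log_2 g\rfloor=(2+o(1))\,g/\log_2 g$, because $g/\log_2 g\to\infty$.
\end{proof}

\begin{thebibliography}{9}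

\bibitem{thesis}
\emph{Colouring Oriented Graphs on Surfaces},
\texttt{https://theses.lib.sfu.ca/\allowbreak file/\allowbreak thesis/\allowbreak etd23220-\allowbreak alexanderarnoldmachum-\allowbreak clow-\allowbreak clowsfumscthesis.pdf}.

\bibitem{MT}
Mohar and Thomassen, \emph{Graphs on Surfaces}.

\bibitem{ringel}
Ringel, theorems on the orientable and nonorientable genus of complete bipartite graphs, 1965.

\end{thebibliography}
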